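\title{Subprojectivity of projective tensor products of $L_p$ spaces}

\begin{abstract}
A Banach space is subprojective if each of its infinite-dimensional closed subspaces contains an infinite-dimensional subspace complemented in the whole space. We prove that, for $1\le p,q\le\infty$, the completed projective tensor product $L_p\widehat{\otimes}_\pi L_q$ is subprojective if and only if $2\le p,q<\infty$. In this range every infinite-dimensional subspace contains a complemented copy of $\ell_s$ with $s$ in the finite set $\{1,2,p,q,\frac{2p}{p+2},\frac{2q}{q+2},\frac{pq}{p+q}\}$, and these are the only $s\in[1,\infty)$ for which $\ell_s$ embeds. The proof factors bilinear forms on $L_p\times L_q$ through multiplication operators into $L_2\times L_2$ and runs a gliding hump argument on the level sets of the multipliers.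
\end{abstract}

\section{The question and the results}\label{sec:intro}

A closed subspace of a Banach space $X$ is \emph{complemented} if it is the range of a bounded linear projection on $X$. In a Hilbert space every closed subspace is complemented. A weaker property asks only that complemented subspaces be found everywhere: $X$ is \emph{subprojective} if every infinite-dimensional closed subspace of $X$ contains an infinite-dimensional subspace that is complemented in $X$. The property is invariant under isomorphisms, and it passes to closed subspaces, because a subspace complemented in $X$ is complemented in every intermediate subspace (restrict the projection).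

Let $L_p=L_p(0,1)$. For $2\le p<\infty$ the space $L_p$ is subprojective: by the Kadec--Pe{\l}czy\'nski theorem, every infinite-dimensional subspace contains a complemented copy of $\ell_2$ or of $\ell_p$. For the other values of $p$ it is not, as we recall in Section~\ref{sec:compl}. It is natural to ask whether the property survives tensor products. As recalled in \cite{SP}, the completed injective tensor product $L_p\widehat{\otimes}_\varepsilon L_q$ is subprojective for $2\le p,q<\infty$. The following question about the completed projective tensor product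
\[
E_{p,q}=L_p\widehat{\otimes}_\pi L_q ,
\]
whose definition is recalled in Section~\ref{sec:prelim}, comes from \cite{SP}.

\medskip
\noindent\textbf{Question.} \emph{Is $L_p\widehat{\otimes}_\pi L_q$ subprojective for $2\le p,q<\infty$?}
\medskip

The injective case suggests a positive answer, but there is a reason to hesitate. Let $\frac1s=\frac1p+\frac1q$, so that $s\ge1$. By H\"older's inequality, multiplication of functions induces a contraction $m:E_{p,q}\to L_s$ with $m(x\otimes y)=xy$. It maps the closed unit ball onto the closed unit ball, since every $h\in L_s$ is the product of $|h|^{s/p}\operatorname{sgn}h\in L_p$ and $|h|^{s/q}\in L_q$, whose norms multiply to $\|h\|_s$. When $\frac1p+\frac1q>\frac12$ we have $s<2$, so $E_{p,q}$ has the non-subprojective quotient $L_s$. Moreover, the discrete analog $\ell_p\widehat{\otimes}_\pi\ell_q\to\ell_s$ of $m$ has the bounded right inverse $e_n\mapsto e_n\otimes e_n$ (Proposition~\ref{prop:diag}). If $m$ had a bounded right inverse as well, then $L_s$ would embed in $E_{p,q}$ and the answer would be negative.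

The answer is nevertheless positive.

\begin{theorem}\label{thm:main}
Let $2\le p,q<\infty$. Every infinite-dimensional closed subspace of $E_{p,q}$ contains a subspace that is complemented in $E_{p,q}$ and isomorphic to $\ell_s$ for some
\[
s\in\Lambda_{p,q}:=\Big\{1,\;2,\;p,\;q,\;\frac{2p}{p+2},\;\frac{2q}{q+2},\;\frac{pq}{p+q}\Big\}.
\]
In particular, $L_p\widehat{\otimes}_\pi L_q$ is subprojective.
\end{theorem}

The exponents $2,p,q$ come from the two factors. The other four are the solutions of $\frac1s=\frac1a+\frac1b$ with $a\in\{2,p\}$ and $b\in\{2,q\}$; they come from the diagonals of $\ell_a\widehat{\otimes}_\pi\ell_b$. The second theorem says that the range of $p,q$ and the list $\Lambda_{p,q}$ are sharp, and extends the result to subspaces of the factors.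

\begin{theorem}\label{thm:compl}
\begin{enumerate}
\item[(a)] For $1\le p,q\le\infty$, the space $L_p\widehat{\otimes}_\pi L_q$ is subprojective if and only if $2\le p,q<\infty$.
\item[(b)] For $2\le p,q<\infty$ and $1\le s<\infty$, the space $\ell_s$ embeds isomorphically in $E_{p,q}$ if and only if $s\in\Lambda_{p,q}$, and for each $s\in\Lambda_{p,q}$ there is a complemented copy.
\item[(c)] If $X$ and $Y$ are isomorphic to closed subspaces of $L_p$ and $L_q$ with $2\le p,q<\infty$, then $X\widehat{\otimes}_\pi Y$ is isomorphic to a subspace of $E_{p,q}$, and hence is subprojective.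
\end{enumerate}
\end{theorem}

Part (b) disposes of the threat described above. For $1\le s<2$ the space $L_s$ contains $\ell_r$ for every $r\in(s,2)$, while $\Lambda_{p,q}$ is finite; so $L_s$ does not embed in $E_{p,q}$ at all.

The proof of Theorem~\ref{thm:main} rests on a dichotomy. Certain natural operators map $E_{p,q}$ to simpler spaces. Given a subspace $W$, either one of them is an isomorphism on an infinite-dimensional subspace of $W$, and we pull back a complemented subspace from the simpler space; or all of them are simultaneously small on suitable unit vectors of $W$, and from such vectors we select a sequence that behaves like the diagonal $(e_n\otimes e_n)$ of $\ell_p\widehat{\otimes}_\pi\ell_q$. Section~\ref{sec:diag} carries this out for $p=q=2$, where an orthonormal basis does all the work. For $p>2$ the basis is replaced by level sets of weight functions. Section~\ref{sec:fact} shows that weights compute the norm of $E_{p,q}$, Section~\ref{sec:bands} shows how to localize them, and Section~\ref{sec:main} assembles the proof. Theorem~\ref{thm:compl}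 is proved in Section~\ref{sec:compl}.

\section{Preliminaries}\label{sec:prelim}

Scalars are real or complex. From now on \emph{subspace} means closed subspace and \emph{operator} means bounded linear operator. A \emph{copy} of $Z$ is a subspace isomorphic to $Z$. We write $s'$ for the exponent conjugate to $s$, $|A|$ for Lebesgue measure, $\mathbf 1_A$ for the indicator of $A$, and $(e_n)$ for the unit vector basis of a sequence space. An operator $T:X\to Y$ is an \emph{isomorphism on} a subspace $W'\subset X$ if $T|_{W'}$ is bounded below; it is \emph{strictly singular on} $W\subset X$ if it is an isomorphism on no infinite-dimensional subspace of $W$. We use repeatedly that if $U:Z\to X$ and $V:X\to Z$ satisfy $VU=I$, then $U$ is an isomorphic embedding and $UV$ is a projection onto $U(Z)$.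

\subsection*{The projective tensor product}
For $z$ in the algebraic tensor product $X\otimes Y$, let $\|z\|$ be the infimum of $\sum_i\|x_i\|\,\|y_i\|$ over all finite representations $z=\sum_ix_i\otimes y_i$. The completion is $X\widehat{\otimes}_\pi Y$. We need the following standard properties.
\begin{enumerate}
\item[(T1)] $\|x\otimes y\|=\|x\|\,\|y\|$, and finite sums of elementary tensors are dense.
\item[(T2)] A bounded bilinear map $B:X\times Y\to Z$ induces an operator $X\widehat{\otimes}_\pi Y\to Z$ of the same norm, again denoted by $B$, with $B(x\otimes y)=B(x,y)$. For scalar $Z$ this identifies the dual of $X\widehat{\otimes}_\pi Y$ with the space of bounded bilinear forms on $X\times Y$. In particular, for every $z$ there is a bilinear form $B$ with $\|B\|\le1$ and $B(z)=\|z\|$; we say that $B$ \emph{norms} $z$.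
\item[(T3)] Operators $S:X\to X_1$ and $T:Y\to Y_1$ induce $S\otimes T:X\widehat{\otimes}_\pi Y\to X_1\widehat{\otimes}_\pi Y_1$ with $\|S\otimes T\|\le\|S\|\,\|T\|$, and $(S_1\otimes T_1)(S\otimes T)=S_1S\otimes T_1T$.
\item[(T4)] The flip $x\otimes y\mapsto y\otimes x$ is an isometry of $X\widehat{\otimes}_\pi Y$ onto $Y\widehat{\otimes}_\pi X$.
\end{enumerate}
If $X_0\subset X$ and $Y_0\subset Y$ are complemented, with inclusions $i,j$ and projections $P,Q$, then $(P\otimes Q)(i\otimes j)=I$ by (T3), so $X_0\widehat{\otimes}_\pi Y_0$ is isomorphic to a complemented subspace of $X\widehat{\otimes}_\pi Y$.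

\subsection*{Textbook facts}
Let $r_1,r_2,\dots$ be independent random signs and let $\mathbb E$ denote expectation.
\begin{enumerate}
\item[(F1)] (Khinchine's inequality.) For $1\le p<\infty$ there is $K_p\ge1$ such that $K_p^{-1}\|a\|_2\le(\mathbb E|\sum a_ir_i|^p)^{1/p}\le K_p\|a\|_2$ for finitely supported scalar sequences $a$.
\item[(F2)] (Kadec--Pe{\l}czy\'nski.) For $2\le p<\infty$, every infinite-dimensional subspace of $L_p$ contains a copy of $\ell_2$ or $\ell_p$ complemented in $L_p$. Both $\ell_2$ and $\ell_p$ are isomorphic to complemented subspaces of $L_p$.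
\item[(F3)] A finite sum of operators that are strictly singular on $W$ is strictly singular on $W$. Hence, if $T_i:X\to Y_i$ ($i\le k$) are strictly singular on $W$, then so is $(T_1,\dots,T_k):X\to Y_1\oplus\dots\oplus Y_k$.
\item[(F4)] For $r\ne s$ in $[1,\infty)$, the spaces $\ell_r$ and $\ell_s$ have no isomorphic infinite-dimensional subspaces. Every infinite-dimensional subspace of $\ell_s$ contains a copy of $\ell_s$ complemented in $\ell_s$.
\item[(F5)] $L_1$ and $L_\infty$ have the Dunford--Pettis property: every weakly compact operator defined on them maps weakly null sequences to norm null sequences. For $1\le p<r<2$, the space $L_p$ contains a copy of $\ell_r$. The space $\ell_\infty$ contains a copy of every separable Banach space.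
\end{enumerate}
The proof of Theorem~\ref{thm:main} uses only (F1)--(F3).

\subsection*{The two sides of the dichotomy}

\begin{lemma}\label{lem:ss}
\begin{enumerate}
\item[(a)] If $T_1,\dots,T_k$ are strictly singular on an infinite-dimensional subspace $W$ and $\varepsilon>0$, then there is $z\in W$ with $\|z\|=1$ and $\|T_iz\|<\varepsilon$ for all $i$.
\item[(b)] If $T:X\to Y$ is an isomorphism on a subspace $W'\subset X$ and $V\subset T(W')$ is complemented in $Y$, then $(T|_{W'})^{-1}(V)$ is isomorphic to $V$ and complemented in $X$.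
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By (F3), the operator $(T_1,\dots,T_k)$ is not bounded below on $W$. (b) If $Q$ is a projection of $Y$ onto $V$, then $(T|_{W'})^{-1}QT$ maps $X$ into $(T|_{W'})^{-1}(V)$ and fixes every vector of this subspace.
\end{proof}

Fix an orthonormal basis $(\xi_i)$ of $L_2$, let $R_k$ be the orthogonal projection onto the span of $\xi_1,\dots,\xi_k$, and put $R_0=0$.

\begin{lemma}\label{lem:finite}
Let $2\le p<\infty$ and $k\ge1$. The range of $I\otimes R_k$ on $E_{p,2}$ is a subspace isomorphic to $L_p$. Moreover, $(I\otimes R_k)z\to z$ for $z\in E_{p,2}$ and $(R_k\otimes R_k)z\to z$ for $z\in E_{2,2}$ as $k\to\infty$.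
\end{lemma}

\begin{proof}
Let $L_p^k$ be the direct sum of $k$ copies of $L_p$; splitting $(0,1)$ into $k$ equal intervals shows that it is isomorphic to $L_p$. Define $\Theta:E_{p,2}\to L_p^k$ by $\Theta(x\otimes y)=(\langle y,\xi_i\rangle x)_{i\le k}$, using (T2), and $\Sigma:L_p^k\to E_{p,2}$ by $\Sigma(x_i)_{i\le k}=\sum_{i\le k}x_i\otimes\xi_i$. Then $\Theta\Sigma=I$ and $\Sigma\Theta=I\otimes R_k$, so $I\otimes R_k$ is a projection onto $\Sigma(L_p^k)$, a copy of $L_p^k$. The operators $I\otimes R_k$ and $R_k\otimes R_k$ are contractions and converge to the identity on elementary tensors, hence everywhere by (T1).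
\end{proof}

\section{Diagonals and the Hilbert space case}\label{sec:diag}

We begin with the model sequence that the proof will imitate.

\begin{proposition}\label{prop:diag}
Let $2\le a,b<\infty$ and $\frac1s=\frac1a+\frac1b$. Then $e_n\mapsto e_n\otimes e_n$ defines an isometry of $\ell_s$ onto a complemented subspace of $\ell_a\widehat{\otimes}_\pi\ell_b$, and $x\otimes y\mapsto(x_ny_n)_n$ defines a contractive left inverse.
\end{proposition}

\begin{proof}
By H\"older's inequality $\|(x_ny_n)\|_s\le\|x\|_a\|y\|_b$, so (T2) gives a contraction $\Phi:\ell_a\widehat{\otimes}_\pi\ell_b\to\ell_s$ with $\Phi(x\otimes y)=(x_ny_n)_n$. For a finitely supported $c$ write $c_n=\alpha_n\gamma_n$ with $|\alpha_n|=|c_n|^{s/a}$ and $\gamma_n=|c_n|^{s/b}$. Since $\mathbb E\,r_nr_m$ equals $1$ for $n=m$ and $0$ otherwise,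
\[
\sum c_n\,e_n\otimes e_n=\mathbb E\Big[\Big(\sum r_n\alpha_ne_n\Big)\otimes\Big(\sum r_n\gamma_ne_n\Big)\Big].
\]
The right side is a finite average of elementary tensors of norm $\|\alpha\|_a\|\gamma\|_b=\|c\|_s^{s/a+s/b}=\|c\|_s$. So $Ue_n=e_n\otimes e_n$ defines a contraction $U:\ell_s\to\ell_a\widehat{\otimes}_\pi\ell_b$. Since $\Phi U=I$ and both maps are contractions, $U$ is an isometry and $U\Phi$ is a projection onto its range.
\end{proof}

The proof has three ingredients: an upper $\ell_s$-estimate for the vectors, an upper $\ell_{s'}$-estimate for the coordinate functionals, and biorthogonality. In a general subspace we can only reach approximate biorthogonality, which suffices.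

\begin{lemma}\label{lem:crit}
Let $X$ be a Banach space, $1\le s<\infty$, $z_n\in X$, $\varphi_n\in X^*$ and $C_1,C_2,\eta>0$. Assume that
\begin{enumerate}
\item[(i)] $\|\sum a_nz_n\|\le C_1\|a\|_s$ for finitely supported $a$;
\item[(ii)] $\|\sum b_n\varphi_n\|\le C_2\|b\|_{s'}$ for finitely supported $b$;
\item[(iii)] $|\varphi_n(z_n)|\ge\eta$ for all $n$, and $\sum_{n\ne m}|\varphi_n(z_m)|\le\eta/2$, the sum running over all pairs $(n,m)$ with $n\neq m$.
\end{enumerate}
Then the closed span of $(z_n)$ is isomorphic to $\ell_s$ and complemented in $X$.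
\end{lemma}

\begin{proof}
By (i), $Ue_n=z_n$ defines an operator $U:\ell_s\to X$. By (ii), $|\sum b_n\varphi_n(z)|\le C_2\|b\|_{s'}\|z\|$ for finitely supported $b$, so $\Phi z=(\varphi_n(z))_n$ defines an operator $\Phi:X\to\ell_s$; this includes $s=1$. Let $D$ be the diagonal operator on $\ell_s$ with entries $\varphi_n(z_n)$. Since $\eta\le|\varphi_n(z_n)|\le C_1C_2$, it is invertible with $\|D^{-1}\|\le1/\eta$. For $R=\Phi U-D$ and finitely supported $a$,
\[
\|Ra\|_s\le\|Ra\|_1\le\sum_{n\ne m}|\varphi_n(z_m)|\,|a_m|\le\frac\eta2\|a\|_s .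
\]
Thus $\|D^{-1}R\|\le\frac12$, and $\Phi U=D(I+D^{-1}R)$ is invertible. Now $V=(\Phi U)^{-1}\Phi$ satisfies $VU=I$, so $U$ is an isomorphism onto a complemented subspace, which is the closed span of $(z_n)$.
\end{proof}

Here is the whole method in the simplest case. Picture an element of $E_{2,2}$ as an infinite matrix with respect to $(\xi_i)$, so that $R_k\otimes I$ keeps the first $k$ rows and $I\otimes R_k$ the first $k$ columns. If a subspace $W$ does not live on finitely many rows or columns, it contains unit vectors that are negligible on the first $k$ rows and columns; and each fixed vector is negligible outside some finite upper left corner. Alternating the two observations produces vectors that sit in successive diagonal blocks, like $e_n\otimes e_n$ in $\ell_2\widehat{\otimes}_\pi\ell_2$.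

\begin{proposition}\label{prop:hilbert}
Every infinite-dimensional subspace $W$ of $E_{2,2}$ contains a copy of $\ell_1$ or $\ell_2$ complemented in $E_{2,2}$.
\end{proposition}

\begin{proof}
Suppose first that $T=I\otimes R_k$ is an isomorphism on an infinite-dimensional $W'\subset W$, for some $k$. By Lemma~\ref{lem:finite} the range $Y$ of $T$ is isomorphic to $L_2$, so $T(W')$ is a copy of $\ell_2$ complemented in $Y$. Lemma~\ref{lem:ss}(b) shows that $W'$ is a copy of $\ell_2$ complemented in $E_{2,2}$. The case $T=R_k\otimes I$ follows by (T4).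

Suppose now that all $R_k\otimes I$ and $I\otimes R_k$ are strictly singular on $W$. Let $\varepsilon_n=2^{-n-4}$ and $k_0=0$. Given $k_{n-1}$, use Lemma~\ref{lem:ss}(a) to choose $z_n\in W$ with
\[
\|z_n\|=1,\qquad\|(R_{k_{n-1}}\otimes I)z_n\|<\varepsilon_n,\qquad\|(I\otimes R_{k_{n-1}})z_n\|<\varepsilon_n,
\]
and then Lemma~\ref{lem:finite} to choose $k_n>k_{n-1}$ with $\|z_n-(R_{k_n}\otimes R_{k_n})z_n\|<\varepsilon_n$. The operators $Q_n=R_{k_n}-R_{k_{n-1}}$ are orthogonal projections with $Q_nQ_m=0$ for $n\ne m$, and
\[
Q_n\otimes Q_n=R_{k_n}\otimes R_{k_n}-R_{k_{n-1}}\otimes R_{k_n}-R_{k_n}\otimes R_{k_{n-1}}+R_{k_{n-1}}\otimes R_{k_{n-1}} .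
\]
Each of the last three terms is a contraction composed with $R_{k_{n-1}}\otimes I$ or $I\otimes R_{k_{n-1}}$, so $\|z_n-(Q_n\otimes Q_n)z_n\|<4\varepsilon_n$.

We verify Lemma~\ref{lem:crit} with $s=1$ and $\eta=\frac12$. Condition (i) is the triangle inequality. Let $\beta_n$ be a bilinear form on $L_2\times L_2$ that norms $(Q_n\otimes Q_n)z_n$, and let $\varphi_n(z)=\beta_n((Q_n\otimes Q_n)z)$. By the Cauchy--Schwarz inequality and orthogonality,
\[
\Big|\sum b_n\beta_n(Q_nx,Q_ny)\Big|\le\|b\|_\infty\sum\|Q_nx\|_2\|Q_ny\|_2\le\|b\|_\infty\|x\|_2\|y\|_2 ,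
\]
which is (ii) with $C_2=1$, by (T2). Next, $\varphi_n(z_n)\ge1-4\varepsilon_n\ge\frac12$. Fix $m$, a finite set $\mathcal N$ of indices $n\ne m$, and unimodular $b_n$ with $b_n\varphi_n(z_m)=|\varphi_n(z_m)|$. Since $\varphi_n$ vanishes on the range of $Q_m\otimes Q_m$,
\[
\sum_{n\in\mathcal N}|\varphi_n(z_m)|=\Big(\sum_{n\in\mathcal N}b_n\varphi_n\Big)\big(z_m-(Q_m\otimes Q_m)z_m\big)\le4\varepsilon_m
\]
by (ii). Summing over $m$ gives $\sum_{n\ne m}|\varphi_n(z_m)|\le\sum_m4\varepsilon_m=\frac14$, which is (iii).
\end{proof}

For $p>2$ two new difficulties appear. First, when $s>1$ the upper estimate (i) is no longer free, and an upper bound for a projective norm requires control of all bilinear forms at once. Second, the copy of $\ell_p$ in $L_p$ that should replace the orthogonal blocks is spanned by disjointly supported functions, while a tensor $z\in E_{p,q}$ comes with no notion of support in either variable. A description of the bilinear forms on $L_p\times L_q$ resolves both.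

\section{Factoring bilinear forms through weights}\label{sec:fact}

Throughout Sections~\ref{sec:fact}--\ref{sec:main}, $2\le p,q<\infty$, and $t,u\in(2,\infty]$, $s\in[1,\infty)$ are defined by
\begin{equation}\label{eq:exp}
\frac1t=\frac12-\frac1p,\qquad\frac1u=\frac12-\frac1q,\qquad\frac1s=\frac1p+\frac1q;\qquad\text{thus}\qquad\frac1{s'}=\frac1t+\frac1u .
\end{equation}
Note that $t=\infty$ exactly when $p=2$. For $1\le\rho\le\infty$ let $B_\rho^+=\{f\in L_\rho:f\ge0,\ \|f\|_\rho\le1\}$. Elements of $B_t^+$ and $B_u^+$ are called \emph{weights}. For $f\in L_t$, H\"older's inequality shows that $M_fx=fx$ defines an operator $M_f:L_p\to L_2$ of norm at most $\|f\|_t$, and likewise $M_g:L_q\to L_2$ for $g\in L_u$. So every bounded bilinear form $\beta$ on $L_2\times L_2$ and every pair of weights give a form $(x,y)\mapsto\beta(fx,gy)$ on $L_p\times L_q$ of norm at most $\|\beta\|$. Up to a constant, all forms arise in this way, even those defined only on subspaces.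

\begin{proposition}\label{prop:fact}
Let $C=K_pK_q\ge1$ and let $X\subset L_p$, $Y\subset L_q$ be subspaces. For every bounded bilinear form $B$ on $X\times Y$ there are $f\in B_t^+$, $g\in B_u^+$ and a bilinear form $\beta$ on $L_2\times L_2$ such that $\|\beta\|\le C\|B\|$ and $B(x,y)=\beta(fx,gy)$ for $x\in X$, $y\in Y$.
\end{proposition}

\begin{proof}
We may assume $\|B\|\le 1$ with equality unless $B=0$, and for $B=0$ we take $f=g=1$, $\beta=0$. So let $\|B\|=1$. The goal is the inequality $|B(x,y)|\le C\|fx\|_2\|gy\|_2$. Step~1 shows, in effect, that each finite family of pairs $(x_i,y_i)$ admits weights that work on average; Step~2 finds weights that work for all families.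

\emph{Step 1: a square function estimate.} Let $x_i\in X$, $y_i\in Y$ ($i\le k$), and let $|\theta_i|=1$ satisfy $\theta_iB(x_i,y_i)=|B(x_i,y_i)|$. As in Proposition~\ref{prop:diag}, random signs isolate the diagonal, and the Cauchy--Schwarz inequality gives
\[
\sum|B(x_i,y_i)|=\mathbb E\,B\Big(\sum r_ix_i,\sum r_i\theta_iy_i\Big)\le\Big(\mathbb E\Big\|\sum r_ix_i\Big\|_p^2\Big)^{1/2}\Big(\mathbb E\Big\|\sum r_i\theta_iy_i\Big\|_q^2\Big)^{1/2}.
\]
Since $p\ge2$, the $L_2$-average over the signs is at most the $L_p$-average; since $p<\infty$, Fubini's theorem and (F1) apply: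
\[
\Big(\mathbb E\Big\|\sum r_ix_i\Big\|_p^2\Big)^{1/2}\le\Big(\int_0^1\mathbb E\Big|\sum r_ix_i(\omega)\Big|^p\,d\omega\Big)^{1/p}\le K_p\Big\|\sum|x_i|^2\Big\|_{p/2}^{1/2}.
\]
The same holds for the $y_i$ with $q$ in place of $p$. With $\sqrt{ab}\le\frac12(a+b)$ we obtain
\begin{equation}\label{eq:square}
\sum|B(x_i,y_i)|\le\frac C2\Big(\Big\|\sum|x_i|^2\Big\|_{p/2}+\Big\|\sum|y_i|^2\Big\|_{q/2}\Big).
\end{equation}

\emph{Step 2: one pair of densities for all families.} Since $1\le p/2,q/2<\infty$, the set $K=B^+_{(p/2)'}\times B^+_{(q/2)'}$ lies in the dual of the real space $L_{p/2}\oplus L_{q/2}$. It is bounded and weak*-closed, the conditions $\int wh\ge0$ for $h\ge0$ being weak*-closed, hence weak*-compact. Let $\mathcal F$ be the set of all functions on $K$ of the form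
\[
\Psi(w,v)=\frac C2\Big(\int w\sum|x_i|^2+\int v\sum|y_i|^2\Big)-\sum|B(x_i,y_i)|
\]
obtained from finite families. Each $\Psi$ belongs to the space $C_{\mathbb R}(K)$ of real continuous functions. The set $\mathcal F$ is a convex cone: concatenating two families adds the functions, and replacing $(x_i,y_i)$ by $(\sqrt\tau x_i,\sqrt\tau y_i)$ multiplies $\Psi$ by $\tau>0$. This additivity is the reason for passing from the product to the sum in \eqref{eq:square}. For $h\ge0$ in $L_{p/2}$ we have $\max\{\int wh:w\in B^+_{(p/2)'}\}=\|h\|_{p/2}$, and likewise for $q$, so \eqref{eq:square} says that $\max_K\Psi\ge0$ for every $\Psi\in\mathcal F$. Thus $\mathcal F$ is disjoint from the open convex cone of strictly negative functions. By the Hahn--Banach and Riesz theorems there are a nonzero real measure $\mu$ on $K$ and a real number $c$ with $\int\Gamma\,d\mu\le c\le\int\Psi\,d\mu$ for all $\Gamma<0$ and $\Psi\in\mathcal F$. Both sets are invariant under positive multiples, so $\int\Gamma\,d\mu\le0\le\int\Psi\,d\mu$. The first inequality makes $\mu$ positive, and we normalize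 it to a probability measure.

The functional $h\mapsto\int_K(\int wh)\,d\mu(w,v)$ on the real space $L_{p/2}$ has norm at most $1$ and is nonnegative for $h\ge0$, so it is represented by some $w_0\in B^+_{(p/2)'}$. Define $v_0\in B^+_{(q/2)'}$ in the same way. Then $\Psi(w_0,v_0)=\int\Psi\,d\mu\ge0$ for all $\Psi\in\mathcal F$. For the family consisting of the single pair $(\tau x,\tau^{-1}y)$ this reads
\[
|B(x,y)|\le\frac C2\Big(\tau^2\int w_0|x|^2+\tau^{-2}\int v_0|y|^2\Big),
\]
and the infimum over $\tau>0$ gives $|B(x,y)|\le C\|fx\|_2\|gy\|_2$ with $f=w_0^{1/2}$ and $g=v_0^{1/2}$. Since $2(p/2)'=t$ and $2(q/2)'=u$, we have $f\in B_t^+$ and $g\in B_u^+$.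

\emph{Step 3: the form $\beta$.} If $fx=fx'$ with $x,x'\in X$, then $|B(x-x',y)|\le C\|f(x-x')\|_2\|gy\|_2=0$, and the same holds in the second variable. So $\beta(fx,gy):=B(x,y)$ is a well-defined bilinear form on $fX\times gY\subset L_2\times L_2$ of norm at most $C$. Extend it by continuity to the closures, and then to $L_2\times L_2$ by composing with the orthogonal projections onto them.
\end{proof}

For $f\in L_t$, $g\in L_u$ and $z\in E_{p,q}$ put
\begin{equation}\label{eq:N}
N(f,g;z)=\|(M_f\otimes M_g)z\|_{E_{2,2}}\le\|f\|_t\|g\|_u\|z\| .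
\end{equation}
This is the part of the norm of $z$ seen by the pair $(f,g)$. It is subadditive in each of the three variables, because $(M_f\otimes M_g)z$ is linear in each of them.

\begin{corollary}\label{cor:norm}
Let $C$ be as in Proposition~\ref{prop:fact}.
\begin{enumerate}
\item[(a)] For subspaces $X\subset L_p$ and $Y\subset L_q$, the natural map $\iota:X\widehat{\otimes}_\pi Y\to E_{p,q}$ is an isomorphic embedding.
\item[(b)] $\|z\|\le C\sup\{N(f,g;z):f\in B_t^+,\ g\in B_u^+\}$ for all $z\in E_{p,q}$. If $q=2$, then $\|z\|\le C\sup\{N(f,1;z):f\in B_t^+\}$.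
\end{enumerate}
\end{corollary}

\begin{proof}
(a) The map $\iota$ is a contraction by (T3). Let $B$ norm $z\in X\widehat{\otimes}_\pi Y$ and let $f,g,\beta$ be as in the proposition. The form $\tilde B(x,y)=\beta(fx,gy)$ on $L_p\times L_q$ has norm at most $C$ and extends $B$, so $B=\tilde B\iota$ by (T1), and $\|z\|=|\tilde B(\iota z)|\le C\|\iota z\|$.

(b) Let $B$ norm $z$ and take $X=L_p$, $Y=L_q$. Then $\|z\|=|\beta((M_f\otimes M_g)z)|\le C\,N(f,g;z)$. If $q=2$ and $g\in B_\infty^+$, then $M_g$ is a contraction on $L_2$ and $M_f\otimes M_g=(I\otimes M_g)(M_f\otimes I)$, so $N(f,g;z)\le\|(M_f\otimes I)z\|=N(f,1;z)$.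
\end{proof}

By \eqref{eq:N} and Corollary~\ref{cor:norm}(b), the norm of $E_{p,q}$ is equivalent to the supremum of $N(f,g;\cdot)$ over weights. Upper estimates in $E_{p,q}$ therefore reduce to estimates for one pair of weights at a time, and a pair that nearly attains the supremum for $z$ indicates where $z$ lives.

\section{Cutting weights into bands}\label{sec:bands}

Let $j_p:L_p\to L_2$ and $j_q:L_q\to L_2$ be the inclusions, and for measurable $A\subset(0,1)$ let $P_A$ be the multiplication by $\mathbf 1_A$ on $L_p$ or on $L_q$. All these are contractions. The next example shows what to expect.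

\begin{example}\label{ex:band}
Let $p>2$, let $E\subset(0,1)$ have positive measure, and let $x=|E|^{-1/p}\mathbf 1_E$, so that $\|x\|_p=1$ and $\|x\|_2=|E|^{1/t}$. For $y\in L_q$ we have $N(f,g;x\otimes y)=\|fx\|_2\|gy\|_2$. Put $\lambda=|E|^{-1/t}$. The weight $\lambda\mathbf 1_E\in B_t^+$ sees all of $x$, in that $\|\lambda\mathbf 1_Ex\|_2=1$. Now let $f\in B_t^+$ be arbitrary and $\kappa\ge1$. The low part of $f$ sees little, because $x$ is small in $L_2$:
\[
\|f\mathbf 1_{\{f\le\lambda/\kappa\}}x\|_2\le\frac\lambda\kappa\|x\|_2=\frac1\kappa .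
\]
The high part sees little, because it lives on a small set: $A=\{f>\kappa\lambda\}$ has measure at most $(\kappa\lambda)^{-t}=\kappa^{-t}|E|$ by Chebyshev's inequality, so
\[
\|f\mathbf 1_Ax\|_2\le\|\mathbf 1_Ax\|_p\le(|A|/|E|)^{1/p}\le\kappa^{-t/p}.
\]
Thus $x$ interacts only with the band of $f$ at heights between $\lambda/\kappa$ and $\kappa\lambda$. If we take sets $E_n$ whose measures decrease rapidly, disjoint or not, then the corresponding bands of a given $f$ are disjoint and must share the total mass $\|f\|_t^t\le1$. This sharing is the source of the upper $\ell_s$-estimate.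
\end{example}

Both estimates in the example make sense for arbitrary tensors.

\begin{lemma}\label{lem:lowhigh}
Let $f\in B_t^+$, $g\in B_u^+$, $z\in E_{p,q}$.
\begin{enumerate}
\item[(a)] If $f\le\lambda$, then $N(f,g;z)\le\lambda\|(j_p\otimes I)z\|_{E_{2,q}}$.
\item[(b)] If $f$ vanishes outside $A$, then $N(f,g;z)\le\|(P_A\otimes I)z\|$.
\item[(c)] $\sup_{|A|\le\delta}\|(P_A\otimes I)z\|\to0$ as $\delta\to0$.
\end{enumerate}
The symmetric statements, with $g$, $I\otimes j_q$ and $I\otimes P_A$, hold in the second variable.
\end{lemma}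

\begin{proof}
(a) Multiplication by $f$ is an operator $S$ on $L_2$ with $\|S\|\le\lambda$, and $M_f\otimes M_g=(S\otimes M_g)(j_p\otimes I)$. (b) We have $M_f\otimes M_g=(M_f\otimes M_g)(P_A\otimes I)$. (c) The operators $P_A\otimes I$ are contractions, so by (T1) it suffices to treat $z=x\otimes y$. Then $\|(P_A\otimes I)z\|=\|\mathbf 1_Ax\|_p\|y\|_q$, and $\sup_{|A|\le\delta}\int_A|x|^p\to0$ because $|x|^p$ is integrable. The symmetric statements follow from (T4).
\end{proof}

Part (c) is the second use of $p<\infty$; in $L_\infty$ it fails for $x=1$. The strict inequality $p>2$ is needed in what follows, because Chebyshev's inequality $|\{f>\lambda\}|\le\lambda^{-t}$ requires $t<\infty$. For $p=2$ the weights are bounded by $1$ and $j_2$ is the identity, so there are no bands to separate; this is why factors with exponent $2$ are handled by the projections $R_k$ instead.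

The dictionary with Proposition~\ref{prop:hilbert} is now as follows. The levels $\lambda_n$ below replace the integers $k_n$; condition (B1) replaces smallness on the first rows, and (B2)--(B3) replace smallness outside a finite corner. One more step is needed. The weight $f_n$ that sees $z_n$ depends on $n$, and the bands of different weights may overlap, whereas the functionals $\varphi_n$ require disjoint supports. Since later bands have much smaller measure, we can simply delete them from the earlier ones.

\begin{lemma}\label{lem:bands}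
Let $p>2$. Let $z_n\in E_{p,q}$, $\varepsilon_n>0$, $\delta_1\ge\delta_2\ge\dots>0$ and $0<\lambda_1<\lambda_2<\cdots$ satisfy, for all $n\ge1$,
\begin{enumerate}
\item[(B1)] $\lambda_n\|(j_p\otimes I)z_n\|\le\varepsilon_n$;
\item[(B2)] $\|(P_A\otimes I)z_i\|\le\varepsilon_n$ whenever $i\le n$ and $|A|\le\delta_n$;
\item[(B3)] $\lambda_{n+1}^{-t}\le2^{-n}\delta_n$.
\end{enumerate}
For a weight $f$ let $A_n(f)=\{\lambda_n<f\le\lambda_{n+1}\}$.
\begin{enumerate}
\item[(a)] For all $f\in B_t^+$, $g\in B_u^+$ and $n$, we have $N(f,g;z_n)\le N(f\mathbf 1_{A_n(f)},g;z_n)+2\varepsilon_n$.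
\item[(b)] Let $f_n\in B_t^+$, $D_n=A_n(f_n)\setminus\bigcup_{m>n}A_m(f_m)$ and $F_n=f_n\mathbf 1_{D_n}\in B_t^+$. The sets $D_n$ are pairwise disjoint, and for every $g\in B_u^+$,
\[
N(f_n,g;z_n)\le N(F_n,g;z_n)+3\varepsilon_n,\qquad N(F_n,g;z_m)\le\begin{cases}\varepsilon_m,&n<m,\\ \varepsilon_{n-1},&n>m.\end{cases}
\]
\end{enumerate}
If $q>2$, the symmetric statement holds in the second variable under the conditions \textup{(B1$'$)--(B3$'$)} obtained by replacing $j_p\otimes I$, $P_A\otimes I$, $t$ with $I\otimes j_q$, $I\otimes P_A$, $u$.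
\end{lemma}

\begin{proof}
(a) Write $f=f\mathbf 1_{\{f\le\lambda_n\}}+f\mathbf 1_{A_n(f)}+f\mathbf 1_{\{f>\lambda_{n+1}\}}$ and use subadditivity. The first term contributes at most $\varepsilon_n$ by Lemma~\ref{lem:lowhigh}(a) and (B1). The set $\{f>\lambda_{n+1}\}$ has measure at most $\lambda_{n+1}^{-t}\le\delta_n$, so the last term contributes at most $\varepsilon_n$ by Lemma~\ref{lem:lowhigh}(b) and (B2).

(b) If $n<m$, then $D_m\subset A_m(f_m)$ and $D_n\cap A_m(f_m)=\emptyset$, so the sets are disjoint. For $m\ge2$, Chebyshev's inequality and (B3) give $|A_m(f_m)|\le\lambda_m^{-t}\le2^{1-m}\delta_{m-1}$. Hence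
\[
|A_n(f_n)\setminus D_n|\le\sum_{m>n}2^{1-m}\delta_{m-1}\le\delta_n\sum_{m>n}2^{1-m}=2^{1-n}\delta_n\le\delta_n ,
\]
and $N(f_n\mathbf 1_{A_n(f_n)\setminus D_n},g;z_n)\le\varepsilon_n$ by Lemma~\ref{lem:lowhigh}(b) and (B2). Together with (a), this proves the first inequality. If $n<m$, then $F_n\le\lambda_{n+1}\le\lambda_m$, so $F_n$ is too low to see $z_m$: $N(F_n,g;z_m)\le\lambda_m\|(j_p\otimes I)z_m\|\le\varepsilon_m$. If $n>m$, then $|D_n|\le\lambda_n^{-t}\le\delta_{n-1}$ and $m\le n-1$, so $F_n$ is too concentrated to see $z_m$: $N(F_n,g;z_m)\le\|(P_{D_n}\otimes I)z_m\|\le\varepsilon_{n-1}$. The symmetric statement follows from (T4).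
\end{proof}

\section{Diagonal sequences and the proof of Theorem~\ref{thm:main}}\label{sec:main}

We now treat the second alternative of the dichotomy when $p>2$. The first variable is always handled by bands. The second is handled by bands if $q>2$ and by orthogonal blocks if $q=2$.

\begin{proposition}\label{prop:select}
Let $2<p<\infty$, $2\le q<\infty$, $\frac1s=\frac1p+\frac1q$, and let $W\subset E_{p,q}$ be an infinite-dimensional subspace on which $j_p\otimes I$ is strictly singular. Assume further one of the following.
\begin{enumerate}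
\item[] \emph{Case I:} $q>2$ and $I\otimes j_q$ is strictly singular on $W$.
\item[] \emph{Case II:} $q=2$ and $I\otimes R_k$ is strictly singular on $W$ for every $k$.
\end{enumerate}
Then $W$ contains a copy of $\ell_s$ complemented in $E_{p,q}$.
\end{proposition}

\begin{proof}
Let $C$ be as in Corollary~\ref{cor:norm} and $\varepsilon_n=4^{-n}/(20C)$.

\emph{Selection.} Put $\lambda_1=1$, $\delta_0=1$, $k_0=0$. Given $\lambda_n$, $\delta_{n-1}$ and, in Case~II, $k_{n-1}$, make the following choices in order.
\begin{itemize}
\item By Lemma~\ref{lem:ss}(a), choose $z_n\in W$ with $\|z_n\|=1$ satisfying (B1) and, in addition, (B1$'$) in Case~I and $\|(I\otimes R_{k_{n-1}})z_n\|\le\varepsilon_n$ in Case~II.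
\item By Lemma~\ref{lem:lowhigh}(c), applied to $z_1,\dots,z_n$, choose $0<\delta_n\le\delta_{n-1}$ satisfying (B2) and, in Case~I, (B2$'$).
\item Choose $\lambda_{n+1}>\lambda_n$ satisfying (B3) and, in Case~I, (B3$'$); this is possible because $t<\infty$, and $u<\infty$ in Case~I.
\item In Case~II, use Lemma~\ref{lem:finite} to choose $k_n>k_{n-1}$ with $\|z_n-(I\otimes R_{k_n})z_n\|\le\varepsilon_n$.
\end{itemize}
Lemma~\ref{lem:bands} now applies in the first variable, and in Case~I also in the second. We verify the hypotheses of Lemma~\ref{lem:crit} with $\eta=\frac1{4C}$.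

\emph{The upper estimate} (i). Fix $f\in B_t^+$ and $g\in B_u^+$. Let $\sigma_n=\|f\mathbf 1_{A_n(f)}\|_t$. The bands $A_n(f)$ are disjoint, so $\|\sigma\|_t\le1$. In Case~I let $\rho_n=\|g\mathbf 1_{A_n(g)}\|_u$, and in Case~II let $\rho_n=1$; in both cases $\|\rho\|_u\le1$, since $u=\infty$ in Case~II. We claim that
\begin{equation}\label{eq:upper}
N(f,g;z_n)\le\sigma_n\rho_n+4\varepsilon_n .
\end{equation}
In Case~II this follows from Lemma~\ref{lem:bands}(a) and \eqref{eq:N}. In Case~I, apply Lemma~\ref{lem:bands}(a) in the first variable and then in the second variable to the pair $(f\mathbf 1_{A_n(f)},g)$, to get $N(f,g;z_n)\le N(f\mathbf 1_{A_n(f)},g\mathbf 1_{A_n(g)};z_n)+4\varepsilon_n$, and use \eqref{eq:N}. By \eqref{eq:upper} and H\"older's inequality with $\frac1s+\frac1t+\frac1u=1$,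
\[
N\Big(f,g;\sum a_nz_n\Big)\le\sum|a_n|\sigma_n\rho_n+4\sum|a_n|\varepsilon_n\le\Big(1+4\sum\varepsilon_n\Big)\|a\|_s ,
\]
and Corollary~\ref{cor:norm}(b) gives (i) with $C_1=C(1+4\sum\varepsilon_n)$.

\emph{The functionals.} By Corollary~\ref{cor:norm}(b), choose $f_n\in B_t^+$ and $g_n\in B_u^+$ with $N(f_n,g_n;z_n)\ge\frac1{2C}$, where $g_n=1$ in Case~II. Let $F_n$ be obtained from $(f_n)$ as in Lemma~\ref{lem:bands}(b). Define contractions $T_n:L_q\to L_2$ as follows.

In Case~I let $G_n\in B_u^+$ be the disjointly supported weights obtained from $(g_n)$ by the symmetric form of Lemma~\ref{lem:bands}(b), and let $T_n=M_{G_n}$. Applying that lemma in the second variable to the pair $(F_n,g_n)$ and then in the first variable to $(f_n,g_n)$, we get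
\[
\|(M_{F_n}\otimes T_n)z_n\|=N(F_n,G_n;z_n)\ge N(F_n,g_n;z_n)-3\varepsilon_n\ge\frac1{2C}-6\varepsilon_n .
\]

In Case~II let $T_n=Q_n=R_{k_n}-R_{k_{n-1}}$. Then $\|z_n-(I\otimes Q_n)z_n\|\le2\varepsilon_n$, and $M_{F_n}\otimes I$ is a contraction, so
\[
\|(M_{F_n}\otimes T_n)z_n\|\ge N(F_n,1;z_n)-2\varepsilon_n\ge\frac1{2C}-5\varepsilon_n .
\]

Since $6\varepsilon_n\le\frac6{80C}\le\frac1{4C}$, in both cases $\|(M_{F_n}\otimes T_n)z_n\|\ge\eta$. Let $\beta_n$ be a bilinear form on $L_2\times L_2$ that norms $(M_{F_n}\otimes T_n)z_n$, and put $\varphi_n(z)=\beta_n((M_{F_n}\otimes T_n)z)$. Then $\varphi_n(z_n)\ge\eta$.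

\emph{The dual estimate} (ii). For finitely supported $\alpha\ge0$ and $x\in L_p$, disjointness of the supports, used once in $L_2$ and once in $L_t$, gives
\begin{equation}\label{eq:orth1}
\Big(\sum\alpha_n^2\|F_nx\|_2^2\Big)^{1/2}=\Big\|\sum\alpha_nF_nx\Big\|_2\le\Big\|\sum\alpha_nF_n\Big\|_t\|x\|_p\le\|\alpha\|_t\|x\|_p .
\end{equation}
For finitely supported $\gamma\ge0$ and $y\in L_q$ we have
\begin{equation}\label{eq:orth2}
\Big(\sum\gamma_n^2\|T_ny\|_2^2\Big)^{1/2}\le\|\gamma\|_u\|y\|_q ;
\end{equation}
in Case~I this is \eqref{eq:orth1} with $G_n,u,q$ in place of $F_n,t,p$, and in Case~II it holds because $\sum\|Q_ny\|_2^2\le\|y\|_2^2$. Given a finitely supported $b\neq0$, write $|b_n|=\alpha_n\gamma_n$ with $\|\alpha\|_t\|\gamma\|_u=\|b\|_{s'}$: by \eqref{eq:exp}, we may take $\alpha_n=|b_n|^{s'/t}$, $\gamma_n=|b_n|^{s'/u}$ in Case~I, while in Case~II, where $s'=t$, we take $\alpha_n=|b_n|$ and let $\gamma$ be the indicator of the support of $b$. By the Cauchy--Schwarz inequality, \eqref{eq:orth1} and \eqref{eq:orth2},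
\[
\Big|\sum b_n\beta_n(F_nx,T_ny)\Big|\le\sum\alpha_n\|F_nx\|_2\,\gamma_n\|T_ny\|_2\le\|b\|_{s'}\|x\|_p\|y\|_q ,
\]
which is (ii) with $C_2=1$, by (T2).

\emph{Approximate biorthogonality} (iii). We have $|\varphi_n(z_m)|\le\|(M_{F_n}\otimes T_n)z_m\|$. The right side equals $N(F_n,G_n;z_m)$ in Case~I, and it is at most $N(F_n,1;z_m)$ in Case~II, because $M_{F_n}\otimes Q_n=(I\otimes Q_n)(M_{F_n}\otimes I)$. By Lemma~\ref{lem:bands}(b) and $\sum_nn4^{-n}=\frac49$,
\[
\sum_{n\ne m}|\varphi_n(z_m)|\le\sum_m(m-1)\varepsilon_m+\sum_{n\ge2}(n-1)\varepsilon_{n-1}\le2\sum_nn\varepsilon_n=\frac89\cdot\frac1{20C}\le\frac1{8C}=\frac\eta2 .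
\]
By Lemma~\ref{lem:crit}, the closed span of $(z_n)$, which lies in $W$, is a copy of $\ell_s$ complemented in $E_{p,q}$.
\end{proof}

\begin{remark}
The hypothesis on the second variable cannot be dropped. Let $(x_n)$ be disjointly supported unit vectors in $L_p$, let $y\in L_q$ be a unit vector, and let $W$ be the closed span of $(x_n\otimes y)$, an isometric copy of $\ell_p$ by (T1). The operator $j_p\otimes I$ maps $W$ into the Hilbert space $\{h\otimes y:h\in L_2\}$, so it is strictly singular on $W$ by (F4). But $s<p$, so $W$ contains no copy of $\ell_s$, again by (F4).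
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We argue by induction on the number of exponents larger than $2$, following the table below, in whose last two rows $p,q>2$.
\begin{center}
\begin{tabular}{c|c|c|c}
space & operators & their targets & exponent if all are strictly singular\\
\hline
$E_{2,2}$ & $R_k\otimes I$,\ \ $I\otimes R_k$ & $L_2$,\ \ $L_2$ & $1$\\
$E_{p,2}$ & $j_p\otimes I$,\ \ $I\otimes R_k$ & $E_{2,2}$,\ \ $L_p$ & $2p/(p+2)$\\
$E_{p,q}$ & $I\otimes j_q$,\ \ $j_p\otimes I$ & $E_{p,2}$,\ \ $E_{2,q}$ & $pq/(p+q)$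
\end{tabular}
\end{center}
Let $W$ be an infinite-dimensional subspace. The first row is Proposition~\ref{prop:hilbert}, and it yields the exponents $1$ and $2$.

Let $W\subset E_{p,2}$ with $p>2$. If $j_p\otimes I$ is an isomorphism on an infinite-dimensional $W'\subset W$, then $(j_p\otimes I)(W')$ contains a copy of $\ell_1$ or $\ell_2$ complemented in $E_{2,2}$, and Lemma~\ref{lem:ss}(b) pulls it back to $W'$. If some $I\otimes R_k$ is an isomorphism on such a $W'$, regard it as an operator onto its range, which is isomorphic to $L_p$ by Lemma~\ref{lem:finite}; then (F2) and Lemma~\ref{lem:ss}(b) give a copy of $\ell_2$ or $\ell_p$ in $W'$ complemented in $E_{p,2}$. Otherwise Case~II of Proposition~\ref{prop:select} applies. So $W$ contains a complemented copy of $\ell_s$ with $s\in\{1,2,p,\frac{2p}{p+2}\}$. By (T4), the same holds in $E_{2,q}$ for $q>2$, with $s\in\{1,2,q,\frac{2q}{q+2}\}$.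

Let $W\subset E_{p,q}$ with $p,q>2$. If $I\otimes j_q$ or $j_p\otimes I$ is an isomorphism on an infinite-dimensional $W'\subset W$, apply the previous paragraph to the image of $W'$ in $E_{p,2}$ or $E_{2,q}$ and use Lemma~\ref{lem:ss}(b). Otherwise Case~I of Proposition~\ref{prop:select} gives $s=\frac{pq}{p+q}$. All exponents obtained belong to $\Lambda_{p,q}$.
\end{proof}

\section{Proof of Theorem~\ref{thm:compl}}\label{sec:compl}

\begin{proof}[Proof of part \textup{(a)}]
Sufficiency is Theorem~\ref{thm:main}. By (T1), the maps $x\mapsto x\otimes1$ and $y\mapsto1\otimes y$ embed $L_p$ and $L_q$ isometrically in $L_p\widehat{\otimes}_\pi L_q$ for all $1\le p,q\le\infty$. Since subprojectivity passes to subspaces, it suffices to show that $L_p$ is not subprojective for $p\in[1,2)\cup\{\infty\}$.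

\emph{Let $p\in\{1,\infty\}$.} Then $L_p$ contains a copy $H$ of $\ell_2$. For $p=1$, the Rademacher functions span one by (F1). For $p=\infty$, the functions that are constant on each member of a sequence of disjoint sets of positive measure and vanish elsewhere form a copy of $\ell_\infty$, which contains $\ell_2$ by (F5). Suppose that $P$ is a projection of $L_p$ onto an infinite-dimensional subspace $G\subset H$. Since $G$ is isomorphic to $\ell_2$, it is reflexive, so $P$ is weakly compact; and $G$ contains a weakly null sequence $(h_n)$ with $\inf\|h_n\|>0$, namely the image of the unit vector basis. By (F5), $h_n=Ph_n\to0$ in norm, a contradiction.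

\emph{Let $1<p<2$.} Fix $r\in(p,2)$ and, by (F5), a copy $H$ of $\ell_r$ in $L_p$. Suppose that an infinite-dimensional subspace $G\subset H$ is complemented in $L_p$. By (F4), $G$ contains a copy $V$ of $\ell_r$ complemented in $H$, hence in $G$, hence in $L_p$. The adjoint of a projection $L_p\to V$ embeds $V^*$, which is isomorphic to $\ell_{r'}$, into $L_{p'}$, and $2<r'<p'<\infty$. By (F2) this copy of $\ell_{r'}$ contains a copy of $\ell_2$ or $\ell_{p'}$, contradicting (F4).
\end{proof}

\begin{proof}[Proof of part \textup{(b)}]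
We use the remark after (T4) on complemented subspaces of the factors. By (F2), $\ell_a$ is isomorphic to a complemented subspace of $L_p$ for $a\in\{2,p\}$, and $\ell_b$ to a complemented subspace of $L_q$ for $b\in\{2,q\}$. One-dimensional subspaces are complemented, and tensoring with a one-dimensional space does not change a space; so $\ell_2$, $\ell_p$ and $\ell_q$ have complemented copies in $E_{p,q}$. The spaces $\ell_a\widehat{\otimes}_\pi\ell_b$ also have complemented copies in $E_{p,q}$, and Proposition~\ref{prop:diag} for $(a,b)=(2,2),(p,2),(2,q),(p,q)$ yields complemented copies of $\ell_s$ for $s=1,\frac{2p}{p+2},\frac{2q}{q+2},\frac{pq}{p+q}$.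

Conversely, if $W\subset E_{p,q}$ is a copy of $\ell_s$ with $1\le s<\infty$, then by Theorem~\ref{thm:main} it contains a copy of $\ell_{s_0}$ with $s_0\in\Lambda_{p,q}$, and (F4) forces $s=s_0$.
\end{proof}

\begin{proof}[Proof of part \textup{(c)}]
Isomorphisms $S$ of $X$ onto $X_1\subset L_p$ and $T$ of $Y$ onto $Y_1\subset L_q$ induce an isomorphism $S\otimes T$ of $X\widehat{\otimes}_\pi Y$ onto $X_1\widehat{\otimes}_\pi Y_1$, with inverse $S^{-1}\otimes T^{-1}$ by (T3). The latter space embeds in $E_{p,q}$ by Corollary~\ref{cor:norm}(a); note that $X_1$ and $Y_1$ need not be complemented. Since $E_{p,q}$ is subprojective and the property passes to subspaces, $X\widehat{\otimes}_\pi Y$ is subprojective.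
\end{proof}

\begin{thebibliography}{9}

\bibitem{SP} \emph{Superprojective Banach spaces}, \texttt{https://core.ac.uk/download/475360157.pdf}.

\end{thebibliography}
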